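\title{Global rigidity of direction-length frameworks is a generic property}

\begin{abstract}
A direction-length framework is a placement of the vertices of a graph in $\mathbb{R}^d$ in which some edges prescribe the distance between their endpoints and the others prescribe the direction of the line through them. It is globally rigid if these data determine the placement up to a translation and a dilation by $-1$. We prove that, for a graph with at least one length edge, either all generic placements in $\mathbb{R}^d$ are globally rigid or none is. The two cases are distinguished by an integer $k(G)$, the least dimension of the kernel of a stress form: global rigidity holds exactly when $k(G)=1$. For a rigid generic framework with $k(G)\ge 2$, the number of congruence classes of equivalent realizations is even and at most $2^{k(G)-1}$.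
\end{abstract}

\section{The problem}\label{sec:problem}

A \emph{mixed graph} $G=(V;D,L)$ is a finite graph without loops whose edge set is partitioned into a set $D$ of \emph{direction edges} and a set $L$ of \emph{length edges}; two vertices may be joined by one edge of each type. A \emph{realization} of $G$ in $\mathbb{R}^d$ is a map $p:V\to\mathbb{R}^d$, and the pair $(G,p)$ is a \emph{direction-length framework}. A realization $q$ is \emph{equivalent} to $p$ if it has the same edge lengths and edge directions, that is,
\begin{itemize}
\item $\|q(u)-q(v)\|=\|p(u)-p(v)\|$ for every $uv\in L$, and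
\item for every $uv\in D$ there is a real $\lambda_{uv}\neq0$ with $q(u)-q(v)=\lambda_{uv}\,(p(u)-p(v))$.
\end{itemize}
The isometries of $\mathbb{R}^d$ that preserve the direction of every line are the maps $x\mapsto x+t$ and $x\mapsto -x+t$, because an orthogonal map for which every vector is an eigenvector is $\pm$ the identity. Accordingly $q$ is \emph{congruent} to $p$ if $q=p+t$ or $q=-p+t$ for some $t\in\mathbb{R}^d$, and $(G,p)$ is \emph{globally rigid} if every realization equivalent to $p$ is congruent to $p$. A realization is \emph{generic} if its $d|V|$ coordinates are algebraically independent over $\mathbb{Q}$. Generic realizations are dense in $(\mathbb{R}^d)^V$, since the others lie in the zero sets of countably many nonzero polynomials, and these have measure zero. A property of frameworks is \emph{generic} if, for each graph, it holds for all generic realizations or for none; it is then a property of the graph.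

When all edges have the same type, each case with its own notion of congruence, global rigidity is known to be generic. For $D=\emptyset$ (bar-and-joint frameworks, uniqueness up to isometries) it is a generic property in every dimension. For $L=\emptyset$ (uniqueness up to translations and dilations) it is equivalent to first-order rigidity, and hence generic in every dimension. The mixed case is the following problem from \cite{handbook}.

\medskip
\noindent\textbf{Problem.} \emph{Let $G=(V;D,L)$ be a mixed graph with $D\ne\emptyset$ and $L\neq\emptyset$. Is it true that either every generic realization of $G$ in $\mathbb{R}^2$ is globally rigid or none is?}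
\medskip

The two pure cases suggest the answer yes. The following family shows why some caution is needed.

\begin{example}\label{ex:fan}
The \emph{fan} $F_j$ has vertices $v_0,\dots,v_j$, direction edges $v_0v_1,\dots,v_0v_j$, and length edges $v_0v_1,v_1v_2,\dots,v_{j-1}v_j$. Let $p$ be a generic realization in $\mathbb{R}^2$ and put $a_i=p(v_i)-p(v_0)$. After a translation, an equivalent realization has $q(v_0)=0$ and $q(v_i)=\lambda_ia_i$ with $\lambda_i\neq 0$. The length edge $v_0v_1$ gives $\lambda_1=\pm1$, and after a dilation by $-1$ we may take $\lambda_1=1$. So $(F_1,p)$ is globally rigid.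

In $F_2$ the condition $\|a_1-\lambda_2a_2\|^2=\|a_1-a_2\|^2$ is a quadratic equation in $\lambda_2$ whose roots have sum $2\langle a_1,a_2\rangle/\|a_2\|^2$. The roots are $1$ and
\[
\mu=\frac{2\langle a_1,a_2\rangle}{\|a_2\|^2}-1,
\]
and $\mu\neq0,1$ for generic $p$. So there are exactly two congruence classes of realizations equivalent to $p$.

In $F_3$ the choice $\lambda_2=1$ gives two values of $\lambda_3$ by the same computation. The choice $\lambda_2=\mu$ asks for the points of the line $\mathbb{R}a_3$ at distance $\|a_2-a_3\|$ from $\mu a_2$. Let $\delta$ be the distance from $a_2$ to this line, so that $0<\delta\le\|a_2-a_3\|$; the distance from $\mu a_2$ to the line is $|\mu|\delta$. If $0<\langle a_1,a_2\rangle<\|a_2\|^2$, then $|\mu|<1$ and there are two such points; neither is the origin, since $\mu^2\|a_2\|^2\neq\|a_2-a_3\|^2$ for generic $p$. If $|\mu|\delta>\|a_2-a_3\|$, which happens when $a_2,a_3$ are fixed and $\langle a_1,a_2\rangle$ is large, there are none (Figure~\ref{fig:fan}). Both conditions define nonempty open sets. Hence some generic realizations of $F_3$ have four congruence classes of equivalent realizations and others have two.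
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\draw[dashed] (-0.7,0) -- (4.5,0);
\draw[dashed] (-0.4,-0.3) -- (2.5,1.875);
\draw[dashed] (-0.5,-1) -- (0.95,1.9);
\draw[gray] (1,0) circle (1.265);
\draw[gray] (3,0) circle (1.265);
\draw[very thick] (0,0) -- (2,1.5) -- (1,0) -- (0.6,1.2);
\draw[gray,very thick] (2,1.5) -- (3,0);
\fill (0,0) circle (0.04) node[above left] {$0$};
\fill (2,1.5) circle (0.04) node[above left] {$a_1$};
\fill (1,0) circle (0.04) node[below] {$a_2$};
\fill (0.6,1.2) circle (0.04) node[above left] {$a_3$};
\draw[fill=white] (3,0) circle (0.04) node[below] {$\mu a_2$};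
\draw[fill=white] (-0.2,-0.4) circle (0.04);
\end{tikzpicture}
\caption{A realization of the fan $F_3$ with $v_0$ at the origin and $v_i$ at $a_i$. Each $v_i$ must stay on its dashed line through the origin, and the three heavy black segments keep their lengths. With $v_1$ at $a_1$, the vertex $v_2$ is at $a_2$ or at $\mu a_2$, and $v_3$ lies on the circle of radius $\|a_2-a_3\|$ around $v_2$. The left circle meets the line through $a_3$ twice; the right circle misses it.}\label{fig:fan}
\end{figure}

So the number of congruence classes of equivalent realizations is not a generic property. The reason is general. Two generic realizations $p,p'$ are related by a field isomorphism $\mathbb{Q}(p)\to\mathbb{Q}(p')$, which transports every statement about ranks of matrices but does not respect the order of $\mathbb{R}$; solutions of a polynomial system that are real for $p$ may be nonreal for $p'$. The problem asks whether the count can drop to one in this way. We show that it cannot, in any dimension: global rigidity of a generic framework is equivalent to a rank condition, and when the condition fails and the count is finite, the count is even.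

\section{The length map, stresses, and the main results}\label{sec:results}

Fix $d\ge1$, a mixed graph $G=(V;D,L)$ with $L\neq\emptyset$, and a vertex $v_0$. Put $n=|V|$ and $m=|L|$, and let $p:V\to\mathbb{R}^d$ be generic.

The proof starts from the observation that the direction edges impose \emph{linear} conditions on $q$. The set
\[
A_p=\{q\in(\mathbb{R}^d)^V:\ q(u)-q(v)\in\mathbb{R}\,(p(u)-p(v))\ \text{ for all }uv\in D\}
\]
is a linear space that contains $p$ and the $d$-dimensional space of constant maps. We remove the translations by pinning $v_0$ at the origin:
\[
W=W_p=\{q\in A_p:\ q(v_0)=0\},\qquad N=\dim W=\dim A_p-d,\qquad \bar p=p-p(v_0)\in W\setminus\{0\}.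
\]
On $W$ the squared lengths form a homogeneous quadratic map. Let $\ell:W\times W\to\mathbb{R}^L$ be the symmetric bilinear map
\[
\ell(x,z)_{uv}=\langle x(u)-x(v),\,z(u)-z(v)\rangle\qquad(uv\in L),
\]
and let $h:W\to\mathbb{R}^L$, $h(x)=\ell(x,x)$, be the \emph{length map}. Its differential is $dh_x(z)=2\ell(x,z)$. Every realization is a translate of exactly one realization with $q(v_0)=0$; call these \emph{normalized}. Three facts follow from the definitions.
\begin{itemize}
\item[(A)] A normalized $q$ is equivalent to $p$ if and only if $q\in W$, $h(q)=h(\bar p)$, and $q(u)\ne q(v)$ for all $uv\in D$.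
\item[(B)] Normalized realizations $q,q'$ are congruent if and only if $q'=\pm q$.
\item[(C)] If $h(q)=h(q')=h(\bar p)$ and $q'=tq$ with $t\in\mathbb{R}$, then $t=\pm1$. Indeed $h(\bar p)=t^2h(\bar p)$, and $h(\bar p)\neq0$ because $L\ne\emptyset$ and $p$ is injective.
\end{itemize}
Thus global rigidity is a question about the fiber $h^{-1}(h(\bar p))$, which always contains $\pm\bar p$.

We call $(G,p)$ \emph{rigid} if $\operatorname{rank}dh_{\bar p}=N$, that is, if $z\mapsto\ell(\bar p,z)$ is injective on $W$. A \emph{stress} at $x\in W$ is an element of
\[
\Omega_x=\{\omega\in\mathbb{R}^L:\ \omega\cdot\ell(x,z)=0\ \text{ for all }z\in W\}=(\operatorname{im}dh_x)^\perp,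
\]
where the dot is the standard inner product of $\mathbb{R}^L$. Every $\omega\in\mathbb{R}^L$ defines a symmetric bilinear form on $W$, the \emph{stress form} $S_\omega(x,z)=\omega\cdot\ell(x,z)$, with kernel $\ker S_\omega=\{x\in W: S_\omega(x,z)=0\text{ for all }z\in W\}$. The associated quadratic form is the energy $\sum_{uv\in L}\omega_{uv}\|x(u)-x(v)\|^2$, and its critical points in $W$ form the kernel. The definitions are two readings of one condition:
\begin{equation}\label{eq:duality}
\omega\in\Omega_x\iff x\in\ker S_\omega .
\end{equation}
A stress at $\bar p$ therefore singles out a linear subspace of $W$ through $\bar p$, and the smaller this subspace, the more the stress says about $\bar p$. The invariant of this paper is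
\[
k(G,p)=\min_{\omega\in\Omega_{\bar p}}\dim\ker S_\omega,\qquad 1\le k(G,p)\le N .
\]
The numbers $N$, $\operatorname{rank}dh_{\bar p}$ and $k(G,p)$ do not depend on $v_0$, because $W$ is isomorphic to the quotient of $A_p$ by the constant maps and the formula for $\ell$ is unchanged when a constant map is added to either argument.

\begin{theorem}\label{thm:main}
Let $d\geq1$ and let $G=(V;D,L)$ be a mixed graph with $L\neq\emptyset$.
\begin{itemize}
\item[(i)] The numbers $N$, $\operatorname{rank}dh_{\bar p}$ and $k(G,p)$ take the same values for all generic $p:V\to\mathbb{R}^d$. Write $k(G)$ for the common value of $k(G,p)$.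
\item[(ii)] A generic framework $(G,p)$ in $\mathbb{R}^d$ is globally rigid if and only if $k(G)=1$.
\end{itemize}
Hence either all generic realizations of $G$ in $\mathbb{R}^d$ are globally rigid, or none is.
\end{theorem}

For $d=2$ and $D\neq\emptyset$ this answers the problem affirmatively. By part (i), we may call $G$ \emph{rigid} (in $\mathbb{R}^d$) if its generic realizations are rigid.

\begin{theorem}\label{thm:count}
Let $(G,p)$ be generic and rigid in $\mathbb{R}^d$ with $L\neq\emptyset$, and let $k=k(G)$. The number $c$ of congruence classes of realizations equivalent to $p$ is finite. It equals $1$ if $k=1$, and it is even and positive if $k\ge2$. In all cases $c\le 2^{k-1}$, and this bound is attained for every $k$. In particular $c=2$ if $k=2$, and $c$ is never an odd number greater than $1$.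
\end{theorem}

\begin{corollary}\label{cor:main}
Let $G=(V;D,L)$ be a mixed graph with $L\ne\emptyset$.
\begin{itemize}
\item[(a)] Let $(G,p)$ be generic in $\mathbb{R}^d$. If $(G,p)$ is globally rigid and $|L|\geq2$, then $G-e$ is rigid for every $e\in L$. If $|L|=1$, then $(G,p)$ is globally rigid if and only if $N=1$.
\item[(b)] There is a proper algebraic subset of $\mathbb{R}^{dn}$, defined over $\mathbb{Q}$, outside of which either all realizations of $G$ are globally rigid or none is.
\end{itemize}
\end{corollary}

The hypothesis $L\neq\emptyset$ enters through (C). Without it Theorem~\ref{thm:main}(ii) fails: if $G$ is a single direction edge, then $k(G,p)=N=1$, but $2p$ is equivalent and not congruent to $p$.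

The sufficiency of $k(G)=1$ is a stress argument of Connelly type: all points of the fiber have the same stresses as $\bar p$, so they lie in $\ker S_\omega$ for each of them (Section~\ref{sec:fiber}). The necessity is a mod~$2$ degree argument in the spirit of Gortler--Healy--Thurston. It needs a map between manifolds of equal dimension, and the main step is a direct elementary proof that $h$ maps the smallest kernel $K$ into a linear space of the same dimension as $K$ (Section~\ref{sec:linear}). The degree argument itself is in Section~\ref{sec:parity}.

\section{The method on three small graphs}\label{sec:examples}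

We keep the notation of Example~\ref{ex:fan}. For the graphs below the direction edges are $v_0v_1,\dots,v_0v_j$, so $W=\{q: q(v_0)=0,\ q(v_i)=\lambda_ia_i\}$ has coordinates $\lambda_1,\dots,\lambda_j$ and $\bar p=(1,\dots,1)$. Put $\alpha=\|a_1\|^2$, $\beta=\|a_2\|^2$, $\gamma=\langle a_1,a_2\rangle$.

\begin{example}[a stress that forces uniqueness]\label{ex:triangle}
Add the length edge $v_0v_2$ to $F_2$. With the length edges in the order $v_0v_1,v_0v_2,v_1v_2$,
\[
h(\lambda)=\bigl(\alpha\lambda_1^2,\ \beta\lambda_2^2,\ \alpha\lambda_1^2-2\gamma\lambda_1\lambda_2+\beta\lambda_2^2\bigr),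
\]
and $\tfrac12dh_{\bar p}$ has rows $(\alpha,0)$, $(0,\beta)$, $(\alpha-\gamma,\beta-\gamma)$. The stresses at $\bar p$ are the linear relations among these rows, namely the multiples of $\omega=\bigl(\tfrac{\gamma-\alpha}{\alpha},\tfrac{\gamma-\beta}{\beta},1\bigr)$, and
\[
S_\omega(\lambda,\lambda)=\omega\cdot h(\lambda)=\gamma(\lambda_1-\lambda_2)^2 .
\]
Since $\gamma\neq0$, the kernel is the line $\mathbb{R}\bar p$ and $k=1$. The framework is globally rigid: $h(\lambda)=h(\bar p)$ means $\lambda_1^2=\lambda_2^2=\lambda_1\lambda_2=1$. For the nongeneric realizations with $\gamma=0$ the form $S_\omega$ vanishes, and $(1,-1)$ is a second realization.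
\end{example}

\begin{example}[parity without solving equations]\label{ex:parity}
For $F_2$ we have $h=(h_1,h_2)=(\alpha\lambda_1^2,\|\lambda_1a_1-\lambda_2a_2\|^2)$. The matrix $\tfrac12 dh_{\bar p}$ is triangular with diagonal entries $\alpha$ and $\beta-\gamma$, so it is invertible, the only stress is $0$, and $k=N=2$. Since $h$ vanishes only at $\lambda=0$ and is homogeneous of degree two with nonnegative coordinates, $\rho=h_1/(h_1+h_2)$ is a smooth function on the projective line $\mathbb{P}(W)$ with values in $[0,1]$. Two points of $\mathbb{P}(W)$ have the same value of $\rho$ exactly when their images under $h$ lie on the same ray, and then a rescaling makes the images equal. So the pairs $\pm q$ in the fiber of $h$ through $\bar p$ correspond to the points of the level set of $\rho$ through $[\bar p]$. Now $\mathbb{P}(W)$ is a circle, and a smooth real function on a circle crosses a regular level upward as often as downward. If the level is regular, the number of pairs is therefore even. This predicts the second root $\mu$ of Example~\ref{ex:fan} without computing it.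

Genericity is needed twice. If $\gamma=\beta$, then $\mu=1$: the level is critical and contains one point. If $2\gamma=\beta$, then $\mu=0$: the level is regular, but the second point collapses the direction edge $v_0v_2$ and is not equivalent to $p$. In both cases $(F_2,p)$ is globally rigid, although its generic realizations are not.
\end{example}

\begin{example}[both ideas together]\label{ex:both}
Add the length edge $v_0v_2$ to $F_3$, and order the length edges as $v_0v_1,v_0v_2,v_1v_2,v_2v_3$. Now $h$ maps $W=\mathbb{R}^3$ to $\mathbb{R}^4$. Its image lies in no hyperplane: the monomial $\lambda_3^2$ occurs only in the fourth coordinate, $\lambda_1\lambda_2$ only in the third, and the first two coordinates are $\alpha\lambda_1^2$ and $\beta\lambda_2^2$. So there is no evident target of dimension three, and the argument of Example~\ref{ex:parity} does not apply to $h$. Only the fourth row of $dh_{\bar p}$ has a nonzero entry in the column of $\lambda_3$, so the stresses at $\bar p$ are the multiples of the stress of Example~\ref{ex:triangle} extended by $0$. Its kernel is the plane $K=\{\lambda_1=\lambda_2\}$, and $k=2$. As in Example~\ref{ex:triangle}, the three edges of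 the triangle force the fiber into $K$. On $K$,
\[
h(s,s,t)=s^2\,(\alpha,\ \beta,\ \|a_1-a_2\|^2,\ 0)+\|sa_2-ta_3\|^2\,(0,0,0,1),
\]
so $h$ maps the plane $K$ into a plane $\Phi\subset\mathbb{R}^4$, and the parity argument applies to $h|_K:K\to\Phi$.
\end{example}

The general proof follows Example~\ref{ex:both}.

\section{Genericity relative to the directions}\label{sec:generic}

We use three standard facts. Let $E\subset\mathbb{R}$ be a field. We call $x\in\mathbb{R}^M$ \emph{$E$-generic} if its coordinates are algebraically independent over $E$. Then substitution of $x$ for the indeterminates $X=(X_1,\dots,X_M)$ is a field isomorphism $E(X)\cong E(x)$; in particular a nonzero rational function over $E$ is defined and nonzero at $x$.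
\begin{itemize}
\item[(L)] \emph{Linear systems.} The real solution space of a homogeneous linear system with coefficients in $E$ has a basis with entries in $E$, obtained by Gaussian elimination.
\item[(R)] \emph{Rank with parameters.} The rank $R$ over $E(X)$ of a matrix $B(X)$ with entries in $E(X)$ is the size of its largest minor that is not identically zero. So $\operatorname{rank}B(x)\le R$ at every real point $x$ where $B$ is defined, with equality wherever some $R\times R$ minor is nonzero; in particular $R$ is the maximum of $\operatorname{rank}B(x)$, and it is attained at every $E$-generic point and at all points near it.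
\item[(J)] \emph{Jacobian criterion.} For $f_1,\dots,f_r\in E(X)$, the transcendence degree $\operatorname{trdeg}_EE(f_1,\dots,f_r)$ equals the rank of $(\partial f_i/\partial X_j)$ over $E(X)$; this holds over any field of characteristic $0$. Consequently $\operatorname{trdeg}_EE(f(x))=\operatorname{rank}df_x$ for every $E$-generic $x$.
\end{itemize}

For a generic $p$ and $uv\in D$ the first coordinate of $p(u)-p(v)$ is nonzero, so the condition $q(u)-q(v)\in\mathbb{R}(p(u)-p(v))$ is equivalent to
\begin{equation}\label{eq:slopes}
(q(u)-q(v))_i=\frac{(p(u)-p(v))_i}{(p(u)-p(v))_1}\,(q(u)-q(v))_1\qquad(1\le i\le d).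
\end{equation}
We call the ratios in \eqref{eq:slopes} the \emph{slopes} of $p$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $p,p'$ be generic and let $\theta:\mathbb{Q}(p)\to\mathbb{Q}(p')$ be the field isomorphism that sends each coordinate $p(v)_i$ to $p'(v)_i$. We apply $\theta$ entrywise to vectors and matrices. It preserves ranks, and it sends a basis over $\mathbb{Q}(p)$ of the solution space of a linear system to a basis of the solution space of the image system.

The space $W_p$ is defined by \eqref{eq:slopes} and $q(v_0)=0$, and $\theta$ sends this system to the one for $W_{p'}$. By (L), $W_p$ has a basis $w_1,\dots,w_N$ over $\mathbb{Q}(p)$, and $\theta w_1,\dots,\theta w_N$ is a basis of $W_{p'}$. In these bases $\tfrac12dh_{\bar p}$ has the matrix $(\ell(\bar p,w_i)_e)_{e,i}$, and $\tfrac12 dh_{\bar p'}$ has the image of this matrix under $\theta$. So the ranks agree, and a basis $\omega_1,\dots,\omega_s$ over $\mathbb{Q}(p)$ of the left kernel $\Omega_{\bar p}$ is sent to a basis of $\Omega_{\bar p'}$. Finally $N-k(G,p)$ is the maximum over $\tau\in\mathbb{R}^s$ of the rank of the matrix $\bigl(\sum_j\tau_j\,\omega_j\cdot\ell(w_a,w_b)\bigr)_{a,b}$. By (R)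 this is the rank of the same matrix over the field $\mathbb{Q}(p)(T_1,\dots,T_s)$, with indeterminates $T_j$ in place of $\tau_j$, and $\theta$ extends to an isomorphism of this field with $\mathbb{Q}(p')(T_1,\dots,T_s)$ that fixes each $T_j$.
\end{proof}

From now on $p$ is a fixed generic realization and $k=k(G)$. We want to treat $\bar p$ as a generic point of $W$ with respect to the polynomial map $h$. The difficulty is that $W$ and the coefficients of $h$ depend on $p$: over $\mathbb{Q}$ they are not defined, and over $\mathbb{Q}(p)$ the point $\bar p$ is not generic. The right field lies in between. Let $F\subset\mathbb{Q}(p)$ be the field generated over $\mathbb{Q}$ by the slopes of $p$. By \eqref{eq:slopes} and (L), $W$ has a basis with entries in $F$. We fix such a basis and use it to identify $W$ with $\mathbb{R}^N$. Then $\ell$ and $h$ have coefficients in $F$, and it makes sense to say that a point of $W$ is $F$-generic.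

\begin{lemma}\label{lem:generic}
The point $\bar p$ is $F$-generic in $W$.
\end{lemma}

\begin{proof}
We count transcendence degrees. Let $g$ be the rational map over $\mathbb{Q}$ that sends a realization to its list of slopes, so that $F=\mathbb{Q}(g(p))$. Let $r\in(\mathbb{R}^d)^V$ and $uv\in D$, and put $z=p(u)-p(v)$, $w=r(u)-r(v)$. The derivative of the slope $z_i/z_1$ in the direction $r$ is $(z_1w_i-z_iw_1)/z_1^2$, and these numbers vanish for all $i$ exactly when $w\in\mathbb{R}z$. Hence $\ker dg_p=A_p$, and (J) over $\mathbb{Q}$ gives $\operatorname{trdeg}_{\mathbb{Q}}F=dn-\dim A_p$. Since $\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}(p)=dn$ and transcendence degree is additive in towers, $\operatorname{trdeg}_FF(p)=\dim A_p=N+d$. The field $F(p)$ is contained in the field generated over $F$ by the $N$ coordinates of $\bar p$ in our basis and the $d$ coordinates of $p(v_0)$. These $N+d$ numbers are therefore algebraically independent over $F$.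
\end{proof}

\section{The fiber of the length map}\label{sec:fiber}

We first dispose of frameworks that are not rigid. Recall the constant rank theorem: if a smooth map $h$ from an open subset of $\mathbb{R}^N$ to $\mathbb{R}^m$ has rank $r$ at all points near $x_0$, then near $x_0$ it factors as $h=\psi\circ\pi$, where $\pi$ is a submersion onto an open subset of $\mathbb{R}^r$ and $\psi$ is an immersion; the fibers of $\pi$ are submanifolds of dimension $N-r$.

\begin{lemma}\label{lem:flex}
If $(G,p)$ is not rigid, then it is not globally rigid and $k\geq2$.
\end{lemma}

\begin{proof}
Let $r=\operatorname{rank}dh_{\bar p}<N$. By Lemma~\ref{lem:generic} and (R), the rank of $dh_x$ is $r$ for all $x$ near $\bar p$, so $h=\psi\circ\pi$ near $\bar p$ as above. The fiber of $\pi$ through $\bar p$ has dimension $N-r>0$, so it contains points $q\neq\bar p$ arbitrarily close to $\bar p$. Choose $q$ so close that $q\neq-\bar p$ and $q(u)\ne q(v)$ for all $uv\in D$. Since $h(q)=h(\bar p)$, facts (A) and (B) show that $q$ is equivalent and not congruent to $p$.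

Since $d\pi$ is surjective, $\operatorname{im}dh_x=\operatorname{im}d\psi_{\pi(x)}$, and $\pi(q)=\pi(\bar p)$ gives $\Omega_q=\Omega_{\bar p}$. By \eqref{eq:duality}, both $\bar p$ and $q$ lie in $\ker S_\omega$ for every $\omega\in\Omega_{\bar p}$. By (C), $q\notin\mathbb{R}\bar p$. So every such kernel has dimension at least $2$.
\end{proof}

The proof explains the word rigid. If $(G,p)$ is not rigid, there are equivalent normalized realizations arbitrarily close to $\bar p$; if it is rigid, $h$ is an immersion at $\bar p$, hence injective near $\bar p$, and there are none.

Now let $(G,p)$ be rigid. A point $q$ of the fiber may be far from $\bar p$, so no local argument controls it. It might be a critical point of $h$, it might collapse a direction edge (both are the failures seen in Example~\ref{ex:parity}), or the images under $h$ of neighborhoods of $q$ and of $\bar p$ might cross at $h(\bar p)$ with different tangent spaces. The next lemma excludes all three. The point is that $h(\bar p)$ carries the full transcendence degree $N$, which forces every preimage to be as generic as $\bar p$.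

\begin{lemma}\label{lem:fiber}
Let $(G,p)$ be rigid and let $q\in W$ satisfy $h(q)=h(\bar p)$. Then
\begin{itemize}
\item[(a)] $q$ is $F$-generic and $dh_q$ is injective;
\item[(b)] $q(u)\neq q(v)$ for all $uv\in D$, so $q$ is equivalent to $p$;
\item[(c)] $\Omega_q=\Omega_{\bar p}$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $y=h(\bar p)=h(q)$.

(a) By Lemma~\ref{lem:generic} and (J), $\operatorname{trdeg}_FF(y)=\operatorname{rank}dh_{\bar p}=N$. As $F(y)\subset F(q)$ and $F(q)$ is generated by the $N$ coordinates of $q$, these coordinates are algebraically independent over $F$. Now (J) applies at $q$ and gives $\operatorname{rank}dh_q=\operatorname{trdeg}_FF(y)=N$.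

(b) For $uv\in D$, the map $x\mapsto(x(u)-x(v))_1$ is a linear form on $W$ with coefficients in $F$. It is nonzero at $\bar p$, so it is a nonzero polynomial and does not vanish at the $F$-generic point $q$. Apply (A).

(c) We describe $\Omega_{\bar p}$ in terms of $y$ alone, using polynomial equations that hold on the whole image of $h$. Choose $I\subset L$ with $|I|=N$ such that the rows of $dh_{\bar p}$ indexed by $I$ are linearly independent. By (J) the numbers $y_I=(y_i)_{i\in I}$ are algebraically independent over $F$, so they form a transcendence basis of $F(y)$. Let $j\in L\setminus I$. The minimal polynomial of $y_j$ over $F(y_I)$ has $y_j$ as a simple root, because the characteristic is $0$. Clearing denominators, we obtain $P_j\in F[Y_I,Z]$ with $P_j(y_I,y_j)=0$ and $\partial_ZP_j(y_I,y_j)\neq0$. The polynomial $P_j(h_I(X),h_j(X))$ has coefficients in $F$ and vanishes at the $F$-generic point $\bar p$, so it vanishes identically on $W$. Regard $P_j$ as a function on $\mathbb{R}^L$ that depends on the coordinates in $I\cup\{j\}$, and let $g_j\in\mathbb{R}^L$ be its gradient at $y$. Differentiating $P_j\circ h=0$ at any $x$ with $h(x)=y$ gives $g_j\perp\operatorname{im}dh_x$.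 Hence $g_j\in\Omega_{\bar p}\cap\Omega_q$. The $m-N$ vectors $g_j$ are linearly independent, since their coordinates in $L\setminus I$ form a diagonal matrix with diagonal entries $\partial_ZP_j(y_I,y_j)\ne0$. By rigidity and (a), both $\Omega_{\bar p}$ and $\Omega_q$ have dimension $m-N$, so both equal the span of the $g_j$.
\end{proof}

\begin{proposition}\label{prop:fiber}
Let $(G,p)$ be rigid. The normalized realizations equivalent to $p$ are the points of the fiber $h^{-1}(h(\bar p))$, the congruence classes correspond to the pairs $\{q,-q\}$ in the fiber, and the fiber is contained in $\ker S_\omega$ for every $\omega\in\Omega_{\bar p}$. If $k=1$, the fiber is $\{\bar p,-\bar p\}$.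
\end{proposition}

\begin{proof}
The first two statements follow from (A), (B) and Lemma~\ref{lem:fiber}(b), and the third from Lemma~\ref{lem:fiber}(c) and \eqref{eq:duality}. If $k=1$, there is $\omega\in\Omega_{\bar p}$ with $\ker S_\omega=\mathbb{R}\bar p$, so the fiber lies in $\mathbb{R}\bar p$, and (C) applies.
\end{proof}

\begin{remark}
Allowing $\lambda_{uv}=0$ in the definition of equivalence changes nothing for generic $p$. In the rigid case it adds no realizations, by Lemma~\ref{lem:fiber}(b), and in the nonrigid case global rigidity already fails, by Lemma~\ref{lem:flex}.
\end{remark}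

\section{A linear target for the smallest kernel}\label{sec:linear}

Let $(G,p)$ be rigid. By Proposition~\ref{prop:fiber} we may restrict $h$ to $K=\ker S_\omega$ for any stress $\omega$ at $\bar p$ without losing a point of the fiber. To count points modulo $2$ we need a target manifold of the same dimension as $K$. A poor choice of $\omega$ gives none: in Example~\ref{ex:both} the stress $\omega=0$ has $K=W$, and $h(W)$ spans $\mathbb{R}^4$. The aim of this section is the following statement.

\begin{proposition}\label{prop:linear}
Let $(G,p)$ be rigid. There are a stress $\omega\in\Omega_{\bar p}$ and a linear subspace $\Phi\subset\mathbb{R}^L$ such that $K=\ker S_\omega$ and $\Phi$ both have dimension $k$ and $\ell(x,z)\in\Phi$ for all $x,z\in K$.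
\end{proposition}

The only candidate for $\Phi$ is $\ell(\bar p,K)$, which has dimension $\dim K$ by rigidity. To show that it contains $\ell(K,K)$ we need a description of it in which $\bar p$ plays no special role among the points of $K$. Near $h(\bar p)$ the image of a neighborhood of $\bar p$ is an $N$-dimensional submanifold of $\mathbb{R}^L$, and the stresses at $x$ are its normal vectors at $h(x)$. We let $x$ and the stress vary together and consider the space $U$ of first-order variations of the stress. We shall see that $\ell(\bar p,K)=U^\perp$, by differentiating the condition that the stress is a stress at $x$, and that $\ell(K,K)\subset U^\perp$, by differentiating the condition that the rank of the stress form stays constant. The second step rests on a fact of linear algebra.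

\begin{lemma}\label{lem:rank}
Let $B(t)$ be a real symmetric $N\times N$ matrix that depends smoothly on $t$ and has rank $R$ for all $t$ near $0$. Then $x^{T}B'(0)z=0$ for all $x,z\in\ker B(0)$.
\end{lemma}

\begin{proof}
If $R=0$, then $B'(0)=0$. Otherwise choose $R$ rows and $R$ columns that form an invertible submatrix of $B(0)$. For small $t$ this submatrix of $B(t)$ is invertible, so the chosen rows span the row space of $B(t)$ and define $\ker B(t)$. Keep the $N-R$ coordinates outside the chosen columns equal to those of $x$ and solve for the other $R$ coordinates by Cramer's rule. This gives a smooth $x(t)\in\ker B(t)$ with $x(0)=x$. By symmetry $x(t)^TB(t)z=0$. Differentiating at $t=0$ gives $x'(0)^TB(0)z+x^TB'(0)z=0$, and $B(0)z=0$.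
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
\emph{Step 1: the stresses at points near $\bar p$.} Let $M(x)$ be the $m\times N$ matrix of $dh_x$; its entries are linear forms in $x$ over $F$. Choose $I\subset L$ with $|I|=N$ such that the submatrix $M_I(\bar p)$ of the rows in $I$ is invertible, put $J=L\setminus I$, and let $O\subset W$ be the open set where $\det M_I(x)\neq0$. For $x\in O$, a vector $\eta\in\mathbb{R}^L$ is a stress at $x$ if and only if $\eta_I^TM_I(x)+\eta_J^TM_J(x)=0$. So the coordinates $\eta_J$ may be chosen freely and determine $\eta_I$. Define $\sigma:O\times\mathbb{R}^J\to\mathbb{R}^L$ by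
\[
\sigma(x,\tau)_J=\tau,\qquad \sigma(x,\tau)_I^T=-\tau^TM_J(x)M_I(x)^{-1}.
\]
For each $x\in O$ the map $\tau\mapsto\sigma(x,\tau)$ is a linear isomorphism $\mathbb{R}^J\to\Omega_x$, and the coordinates of $\sigma$ are linear forms in $\tau$ whose coefficients are rational functions of $x$ over $F$, defined on $O$. (If $J=\emptyset$, then $\sigma=0$.)

\emph{Step 2: the choice of $\omega$.} To apply Lemma~\ref{lem:rank} we need the rank of the stress form to be constant when $x$ moves as well as $\tau$; this is where the genericity of $\bar p$ is used. Let $B(x,\tau)$ be the matrix of $S_{\sigma(x,\tau)}$ and let $R$ be its rank over $F(X,T)$. By (R), $\operatorname{rank}B\le R$ on $O\times\mathbb{R}^J$, and some $R\times R$ minor $\Delta(X,T)$ is not identically zero. It is a polynomial in $T$ whose coefficients are rational functions of $X$ over $F$, and a nonzero coefficient does not vanish at the $F$-generic point $\bar p$. So there is $\tau^0\in\mathbb{R}^J$ with $\Delta(\bar p,\tau^0)\neq0$, and by continuity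
\begin{equation}\label{eq:constant}
\operatorname{rank}B(x,\tau)=R\quad\text{for all $(x,\tau)$ near $(\bar p,\tau^0)$.}
\end{equation}
In particular $R$ is the largest rank of a form $S_\eta$ with $\eta\in\Omega_{\bar p}$, so $N-R=k$. Put $\omega=\sigma(\bar p,\tau^0)$ and $K=\ker S_\omega$. Then $\dim K=k$ and $\bar p\in K$.

\emph{Step 3: the space $\Phi$.} Let $U\subset\mathbb{R}^L$ be the image of the differential of $\sigma$ at $(\bar p,\tau^0)$ and let $\Phi=U^\perp$. The elements of $U$ are the derivatives $\omega'(0)$ of the curves
\[
\omega(t)=\sigma(\bar p+tr,\ \tau^0+t\rho),\qquad r\in W,\ \rho\in\mathbb{R}^J,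
\]
all of which have $\omega(0)=\omega$. Taking $r=0$ gives $\omega'(0)=\sigma(\bar p,\rho)$, so $\Omega_{\bar p}\subset U$.

\emph{Step 4: $\Phi=\ell(\bar p,K)$, so $\dim\Phi=k$.} For a curve as in Step 3 and $z\in W$ we have $\omega(t)\cdot\ell(\bar p+tr,z)=0$, because $\omega(t)$ is a stress at $\bar p+tr$. Differentiating at $t=0$,
\begin{equation}\label{eq:variation}
\omega'(0)\cdot\ell(\bar p,z)+S_\omega(r,z)=0 .
\end{equation}
If $z\in K$, the second term vanishes for every $r$, so $\ell(\bar p,z)\in U^\perp=\Phi$. Conversely let $\nu\in\Phi$. Then $\nu\perp\Omega_{\bar p}$, so $\nu\in\operatorname{im}dh_{\bar p}$ and $\nu=\ell(\bar p,z)$ for some $z\in W$. For every $r\in W$, identity \eqref{eq:variation} with $\rho=0$ gives $S_\omega(r,z)=-\omega'(0)\cdot\nu=0$. Hence $z\in K$. Since $\ell(\bar p,\cdot)$ is injective, $\dim\Phi=\dim K=k$.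

\emph{Step 5: $\ell(K,K)\subset\Phi$.} Let $x,z\in K$ and take a curve as in Step 3. By \eqref{eq:constant} the matrix of $S_{\omega(t)}$ has rank $R$ for small $t$. Since $S_\eta$ is linear in $\eta$, the derivative of this matrix at $t=0$ is the matrix of $S_{\omega'(0)}$. Lemma~\ref{lem:rank} gives $0=S_{\omega'(0)}(x,z)=\omega'(0)\cdot\ell(x,z)$. Thus $\ell(x,z)\in U^\perp=\Phi$.
\end{proof}

\section{Parity, and the proofs of the theorems}\label{sec:parity}

We recall the mod~$2$ degree \cite[\S4]{milnor}. Let $\Psi:P\to Q$ be a smooth map between manifolds of the same dimension, with $P$ compact and without boundary and $Q$ connected. A point of $P$ is \emph{regular} if the differential of $\Psi$ there is an isomorphism, and a point of $Q$ is a \emph{regular value} if all its preimages are regular; a point outside the image is a regular value. A regular value has finitely many preimages, and the parity of their number is the same for all regular values. In particular, if $\Psi$ is not surjective, every regular value has an even number of preimages.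

We also use B\'ezout's theorem in the following form: a system of $k$ polynomial equations of degrees at most $d_1,\dots,d_k$ in $k$ unknowns has at most $d_1\cdots d_k$ isolated solutions in $\mathbb{C}^k$, whether or not it has other solutions.

\begin{proof}[Proof of Theorem~\ref{thm:count}]
If $k=1$, then $c=1=2^{k-1}$ by Proposition~\ref{prop:fiber}. Let $k\geq2$, take $\omega,K,\Phi$ as in Proposition~\ref{prop:linear}, and put $y=h(\bar p)$. The restriction $\varphi=h|_K:K\to\Phi$ is a homogeneous quadratic map between real vector spaces of dimension $k$, and by Proposition~\ref{prop:fiber} the fiber $h^{-1}(y)$ equals $\varphi^{-1}(y)$.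

\emph{A map to a sphere.} The space $K$ is not compact, and the solutions come in pairs $\pm q$, which makes their total number even for a trivial reason. Passing to the projective space $\mathbb{P}(K)$ removes both defects, provided that $\varphi$ vanishes only at $0$. Suppose $\varphi(x)=0$. Then $\|x(u)-x(v)\|^2=0$, so $x(u)=x(v)$, for all $uv\in L$. Hence $\ell(\bar p,x)=0$, and $x=0$ by rigidity. Since also $\varphi(tx)=t^2\varphi(x)$, the formula
\[
\Psi:\mathbb{P}(K)\to\mathbb{S}(\Phi),\qquad \Psi([x])=\frac{\varphi(x)}{\|\varphi(x)\|},
\]
defines a smooth map from a compact manifold of dimension $k-1$ without boundary to the unit sphere of $\Phi$, which has dimension $k-1$ and is connected because $k\geq2$. Put $y_0=\Psi([\bar p])=y/\|y\|$.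

\emph{The preimages of $y_0$ are the congruence classes.} If $q\in\varphi^{-1}(y)$, then $q\neq0$ and $\Psi([q])=y_0$. If $\Psi([x])=y_0$, then $\varphi(x)=sy$ with $s>0$, and $q=x/\sqrt{s}$ lies in $\varphi^{-1}(y)$ with $[q]=[x]$. By (C), two points $q,q'$ of $\varphi^{-1}(y)$ have $[q]=[q']$ exactly when $q'=\pm q$. With Proposition~\ref{prop:fiber} this gives $c=\#\Psi^{-1}(y_0)$.

\emph{The point $y_0$ is a regular value.} Let $q\in\varphi^{-1}(y)$. The differential $d\varphi_q=dh_q|_K:K\to\Phi$ is injective by Lemma~\ref{lem:fiber}(a). Let $\kappa:K\setminus\{0\}\to\mathbb{P}(K)$ be the projection and $\nu:\Phi\setminus\{0\}\to\mathbb{S}(\Phi)$ the normalization, so that $\Psi\circ\kappa=\nu\circ\varphi$, the map $d\kappa_q$ is surjective with kernel $\mathbb{R}q$, and $\ker d\nu_y=\mathbb{R}y$. Suppose $d\Psi_{[q]}(d\kappa_q(z))=0$. Then $d\varphi_q(z)\in\mathbb{R}y$. Since $d\varphi_q(q)=2\ell(q,q)=2y$ and $d\varphi_q$ is injective, $z\in\mathbb{R}q$, and so $d\kappa_q(z)=0$. Thus $d\Psi_{[q]}$ is injective, hence an isomorphism.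

\emph{Parity.} The coordinates of $\varphi(x)$ in $\mathbb{R}^L$ are squared lengths, so every point in the image of $\Psi$ has nonnegative coordinates. The point $-y_0\in\mathbb{S}(\Phi)$ has a negative coordinate, so $\Psi$ is not surjective. Therefore $c=\#\Psi^{-1}(y_0)$ is finite and even, and $c>0$ because $[\bar p]$ is a preimage.

\emph{The upper bound.} In bases of $K$ and $\Phi$, the equation $\varphi(x)=y$ is a system of $k$ real polynomial equations of degree at most $2$ in $k$ unknowns. It has $2c$ real solutions, and at each of them the Jacobian matrix is invertible, so each is an isolated solution in $\mathbb{C}^k$ by the holomorphic inverse function theorem. B\'ezout's theorem gives $2c\leq2^k$. For $k=2$ this bound and the parity give $c=2$.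

\emph{Sharpness.} Let $V=\{v_0,\dots,v_k\}$, and join $v_0$ to each $v_i$ by a direction edge and by a length edge. Then $W=\{q:q(v_0)=0,\ q(v_i)=\lambda_i\bar p(v_i)\}$, $N=m=k$, and $h(\lambda)=(\lambda_i^2\|\bar p(v_i)\|^2)_i$. The matrix of $dh_{\bar p}$ is diagonal and invertible, so the framework is rigid, $\Omega_{\bar p}=0$, and $k(G)=\dim W=k$. The fiber is $\{1,-1\}^k$, which gives $2^{k-1}$ classes.
\end{proof}

The parity statement needs $k\geq2$ only for the connectedness of the sphere. For $k=1$ the space $\mathbb{P}(K)$ is a point and $\mathbb{S}(\Phi)=\{y_0,-y_0\}$, and the two regular values have one preimage and none. The fan $F_3$ shows that Theorem~\ref{thm:count} cannot be improved to a formula for $c$ in terms of $G$: its matrix $dh_{\bar p}$ is triangular and invertible, so $k=N=3$, and both values $c=2$ and $c=4$ allowed by the theorem occur.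

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
If $k=1$, then $(G,p)$ is rigid by Lemma~\ref{lem:flex}, and $c=1$ by Theorem~\ref{thm:count}; so $(G,p)$ is globally rigid. Let $k\geq2$. If $(G,p)$ is not rigid, it is not globally rigid by Lemma~\ref{lem:flex}. If it is rigid, then $c\geq2$ by Theorem~\ref{thm:count}, so some realization equivalent to $p$ is not congruent to $p$. The last sentence of the theorem follows, since $k(G)$ does not depend on the generic realization.
\end{proof}

\section{Redundant length edges and the exceptional set}\label{sec:corollary}

Part (b) of Corollary~\ref{cor:main} uses the Tarski--Seidenberg theorem: a subset of $\mathbb{R}^M$ defined by a first-order formula, built from polynomial equations and inequalities with rational coefficients by logical connectives and quantifiers over real numbers, is a finite union of sets of the form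
\begin{equation}\label{eq:basic}
\{x:\ f_1(x)=\dots=f_r(x)=0,\ g_1(x)>0,\dots,g_s(x)>0\}
\end{equation}
with $f_i,g_j\in\mathbb{Q}[X_1,\dots,X_M]$.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Let $(G,p)$ be generic and globally rigid with $|L|\ge2$, and let $e\in L$. Then $k(G)=1$ by Theorem~\ref{thm:main}, and $\operatorname{rank}dh_{\bar p}=N$ by Lemma~\ref{lem:flex}. The graph $G-e$ has the same direction edges, hence the same space $W$, and the matrix of its length map at $\bar p$ is $dh_{\bar p}$ with row $e$ deleted. Suppose that $G-e$ is not rigid. Then deleting row $e$ lowers the rank, so row $e$ is not in the span of the other rows, and every linear relation $\omega\in\Omega_{\bar p}$ among the rows has $\omega_e=0$. Hence the stresses of $G-e$ at $\bar p$ are the restrictions of the stresses of $G$, with the same forms $S_\omega$, and $k(G-e)=k(G)=1$. As $G-e$ still has a length edge, Lemma~\ref{lem:flex} applies to it and shows that $G-e$ is rigid, a contradiction.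

Let $|L|=1$. If $(G,p)$ is globally rigid, it is rigid by Lemma~\ref{lem:flex}, so $1\le N=\operatorname{rank}dh_{\bar p}\le m=1$. Conversely, if $N=1$, then $1\le k(G)\le N$ gives $k(G)=1$, and Theorem~\ref{thm:main} applies.

(b) Let $Z\subset\mathbb{R}^{dn}$ be the set of all $p$ for which $(G,p)$ is globally rigid. It is defined by the formula: for all $q\in\mathbb{R}^{dn}$, if $\|q(u)-q(v)\|^2=\|p(u)-p(v)\|^2$ for all $uv\in L$ and for each $uv\in D$ there is $\lambda_{uv}\ne0$ with $q(u)-q(v)=\lambda_{uv}(p(u)-p(v))$, then there is $t\in\mathbb{R}^d$ with $q=p+t$ or $q=-p+t$. So $Z$ and its complement are finite unions of sets of the form \eqref{eq:basic}. By Theorem~\ref{thm:main}, one of the two, call it $Y$, contains no generic point. In each nonempty piece \eqref{eq:basic} of $Y$ some $f_i$ is a nonzero polynomial, since otherwise the piece is a nonempty open set and contains a generic point. Let $f$ be the product of one such polynomial from each nonempty piece. Then $f$ is a nonzero polynomial with rational coefficients and $Y\subset\{f=0\}$, so all realizations with $f\neq0$ lie in the complement of $Y$.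
\end{proof}

Examples~\ref{ex:triangle} and~\ref{ex:parity} show that the exceptional set in (b) cannot be omitted, whichever alternative holds for generic realizations.

\begin{thebibliography}{9}

\bibitem{handbook}
\texttt{http://www.csun.edu/\textasciitilde ctoth/Handbook/chap63.pdf}

\bibitem{milnor}
Milnor, \emph{Topology from the Differentiable Viewpoint}.

\end{thebibliography}
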